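# An analytic line in a smooth projective variety without rational curves

Throughout, $p$ is a prime and $\mathbf C_p$ is the completion of an algebraic closure of $\mathbf Q_p$, with its absolute value $|\cdot|$. It is algebraically closed, of characteristic $0$, and uncountable. Varieties are over $\mathbf C_p$ unless another field is named. I assume basic algebraic geometry, the language of rigid analytic spaces at the level of affinoid algebras, and first-year Hodge theory of curves.

## 1. Entire functions, analytic maps, rational curves, quotients by $\pm1$

**Definition 1 (functions on discs and annuli).** For $r\in|\mathbf C_p^*|$ let $D_r=\{t\in\mathbf C_p:|t|\le r\}$, and let $\mathcal O(D_r)$ be the ring of power series $\sum_{n\ge0}a_nt^n$ with $|a_n|r^n\to0$. For $r>1$ let $A_r=\{w:r^{-1}\le|w|\le r\}$, and let $\mathcal O(A_r)$ be the ring of Laurent series $\sum_{n\in\mathbf Z}a_nw^n$ with $|a_n|r^{|n|}\to0$ as $|n|\to\infty$. A power series lying in $\mathcal O(D_r)$ for all $r$ is called entire.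

For example, $\sum_n p^{n^2}t^n$ is entire. The exponential series $\sum t^n/n!$ is not: already at $t=1$ its terms have absolute value $|1/n!|\ge1$.

We use three textbook facts. The rings $\mathcal O(D_r)$ and $\mathcal O(A_r)$ are integral domains. A non-zero element of either has finitely many zeros; more generally, a Zariski-closed subset of $D_r$ or $A_r$ (connected, smooth, one-dimensional affinoids) is finite or everything. Finally, if $a_1,a_2,\dots\in\mathbf C_p^*$ and $|a_i|\to\infty$, then $\prod_i(1-t/a_i)$ converges uniformly on every disc, because $|t/a_i|\to0$ uniformly there, and it is an entire function with exactly these zeros, counted with multiplicity. For example, $\prod_{n\ge1}(1-p^nt)$ has simple zeros at the points $p^{-n}$. So every "divisor" $\sum n_a[a]$ with $n_a\ge0$ and finite on every disc is the zero divisor of an entire function.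

**Definition 2 ($p$-adic analytic map).** A $p$-adic analytic map from $\mathbf C_p$ to a projective variety $X\subset\mathbf P^N$ is an analytic map $\mathbf C_p\to X$ (that is, $\mathbf A^{1,an}\to X^{an}$). Equivalently, it is given by $[f_0:\cdots:f_N]$ with $f_i$ entire without common zero, the image lying in $X$.

For example, if $g$ is any non-constant entire function, then $t\mapsto[1:g(t)]$ is a non-constant analytic map to $\mathbf P^1$.

**Definition 3 (rational curve).** A rational map from $\mathbf P^1$ to a projective variety is automatically a morphism. A rational curve in $X$ is the image of a non-constant morphism $\mathbf P^1\to X$.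

A line or a conic is a rational curve. A smooth projective curve of genus $\ge1$ contains none, and neither does an Abelian variety: every morphism from $\mathbf P^1$ to an Abelian variety is constant.

**Definition 4 (the quotient $A/\pm1$).** For an Abelian variety $A$ let $A/\pm1$ be the quotient by $a\mapsto-a$, and $\pi:A\to A/\pm1$ the quotient map. The quotient is a projective variety; $\pi$ is finite of degree $2$, and étale outside the $2^{2\dim A}$ two-torsion points.

For an elliptic curve $E:y^2=x^3+bx+c$, the inverse is $(x,y)\mapsto(x,-y)$, so the $x$-coordinate identifies $E/\pm1$ with $\mathbf P^1$.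

**Definition 5 (tangent dimension strata).** For a scheme $Y$ of finite type over a field $k$, $T_yY$ is the Zariski tangent space at a closed point $y$, and $Y_e=\{y\in Y:\dim T_yY=e\}$.

The following example will matter. Let $Y=A/\pm1$ with $\dim A=g$ over a field of characteristic $0$. Away from the images of the two-torsion points $Y$ is smooth, so $\dim T_yY=g$. Near a two-torsion point, $-1$ acts as $-1$ on the cotangent space; replacing formal coordinates $x_i$ by $\frac12(x_i-[-1]^*x_i)$ makes it act by $x_i\mapsto-x_i$. The complete local ring of $Y$ at the image point is the ring of invariants, that is, of power series in $x_1,\dots,x_g$ with only even-degree terms. Its maximal ideal $\mathfrak m$ is generated by the quadratic monomials, and $\mathfrak m^2$ consists of the even series of order $\ge4$. So the quadratic monomials form a basis of $\mathfrak m/\mathfrak m^2$, and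
$$\dim T_yY=\tfrac12g(g+1)\quad\text{at the image of a two-torsion point.} \tag{1}$$
This is $1$ for $g=1$ (smooth, as it should be), $3$ for $g=2$ (the cone $uv=w^2$), and $6$ for $g=3$.

## 2. Conjecture 4.1, and Theorems A and B

A rational curve in $X$ gives analytic maps from $\mathbf C_p$: restrict $\mathbf P^1\to X$ to $\mathbf A^1$. The converse direction is the following statement, printed in "Research Reports Of The Nevanlinna Theory And Its", http://cajpn.org/refs/pad01.pdf.

**Conjecture 4.1.** Let $X$ be a smooth projective variety. If there exists a non-constant $p$-adic analytic map from $\mathbf C_p$ to $X$, then there exists a non-constant rational mapping from $\mathbf P^1$ to $X$.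

In support of it there is the result of Cherry, extending a theorem of Berkovich: every $p$-adic analytic map $\mathbf C_p\to A$ to an Abelian variety is constant. The task is to prove or disprove the conjecture. It is false, for every $p$.

**Theorem A.** For every prime $p$ and every $n\ge6$ there is a smooth projective variety $X$ of dimension $n$ over $\mathbf C_p$ which admits a non-constant $p$-adic analytic map $\mathbf C_p\to X$, while every rational map $\mathbf P^1\dashrightarrow X$ is constant. For $n=6$, $X$ can be taken to be a smooth hypersurface in $\mathbf P^7$ with ample canonical bundle, and the Zariski closure of the image of $\mathbf C_p$ to be a threefold.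

One ingredient is a statement of its own.

**Theorem B.** Let $k$ be an uncountable algebraically closed field of characteristic $0$ and let $Y\subset\mathbf P^N$ ($N\ge3$) be a reduced closed subscheme such that $\dim Y_e+e<N$ whenever $Y_e\ne\emptyset$. Let $m\ge1$ be such that $\mathcal I_Y(m)$ is globally generated, and let $d>m$, $d\ge N+1+m(N-2)$. Then there is a smooth hypersurface $X\subset\mathbf P^N$ of degree $d$ containing $Y$ such that every rational curve in $X$ lies in $Y$.

## 3. Curves, Tate curves, Kummer surfaces: what goes right and what goes wrong

**Dimension one.** For curves the conjecture is true. A smooth projective curve of genus $\ge1$ embeds in its Jacobian, so by Cherry's theorem it receives no non-constant analytic map from $\mathbf C_p$; and $\mathbf P^1$ satisfies the conclusion trivially.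

**A source of analytic maps.** For $q\in\mathbf C_p^*$ with $|q|<1$ there is the Tate curve: an elliptic curve $E$ with a surjective analytic homomorphism $\psi:\mathbf G_m^{an}\to E^{an}$ whose kernel is $q^{\mathbf Z}$. So $E$ receives a non-constant map from $\mathbf G_m$. The first thing one tries is to replace $\mathbf G_m$ by $\mathbf A^1$, and Cherry's theorem says exactly that this is impossible for maps to $E$, or to any Abelian variety. But the line *is* a quotient of $\mathbf G_m$: the map $\tau(w)=w+w^{-1}$ identifies $\mathbf G_m/(w\sim w^{-1})$ with $\mathbf A^1$. Since $\psi(w^{-1})=-\psi(w)$, we should get a map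
$$\mathbf A^1=\mathbf G_m/(w\sim w^{-1})\longrightarrow E/\pm1 .$$
This does not contradict Cherry's theorem, because the target is no longer an Abelian variety. In dimension one we only gain a map to $E/\pm1=\mathbf P^1$.

**Dimension two.** Let $J$ be the Jacobian of a genus $2$ curve $C$ with hyperelliptic involution $i$, and let $W\in C$ be fixed by $i$. Since $P+i(P)\sim2W$, the embedding $P\mapsto[P-W]$ sends $i(P)$ to $-[P-W]$. Hence the image of $C$ in $J/\pm1$ is the image of $C/i=\mathbf P^1$, a rational curve. So for these surfaces $J/\pm1$ does contain rational curves.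

**Smoothness.** For $g=\dim A\ge2$ the variety $A/\pm1$ is singular by (1), while the conjecture is about smooth $X$. The obvious repair is to blow up the two-torsion points before dividing. The involution acts trivially on each exceptional $\mathbf P^{g-1}$ (it is a scalar on the tangent space). In the chart with coordinates $u_1,u_2/u_1,\dots$ it is $u_1\mapsto-u_1$, so the quotient is smooth with coordinates $u_1^2,u_2/u_1,\dots$. But this quotient contains copies of $\mathbf P^{g-1}$, hence rational curves.

So the plan has three parts:

1. Find an Abelian threefold $A$ with a non-constant $\psi:\mathbf G_m^{an}\to A^{an}$, and descend $\pi\psi$ to $f:\mathbf A^1\to Y=A/\pm1$ (Sections 4 and 5).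
2. Choose $A$ so that $Y$ contains no rational curve, a phenomenon due to Pirola, proved here in Sections 6 and 7.
3. Do not resolve $Y$; *embed* it in a smooth $X$ without adding rational curves (Theorem B, Section 8).

A smooth $X\supset Y$ needs $\dim X\ge\dim T_yY$ for all $y\in Y$. For $g=3$ this is $\dim X\ge6$ by (1), which is where the $6$ in Theorem A comes from.

## 4. A plane quartic degenerating to four lines, with algebraically independent coefficients

We want two things from one curve: its Jacobian should be uniformized by a torus, and it should be as general as possible, so that Part 2 can use deformation theory.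

**Choice of the curve.** The ring $\mathbf Z_p$ is uncountable and the algebraic closure of a countable field is countable, so we can choose one after another $15$ elements $c_I\in\mathbf Z_p$, indexed by the exponents $I$ of degree $4$ in three variables, algebraically independent over $\mathbf Q$. Put
$$F=xyz(x+y+z)+p\sum_{|I|=4}c_I\,(x,y,z)^I. \tag{2}$$
The coefficients $a_I$ of $F$ are of the form $pc_I+(\text{integer})$, so they too are algebraically independent over $\mathbf Q$. The discriminant of quartics is a non-zero polynomial with rational coefficients, so it does not vanish at $(a_I)$, and $D=\{F=0\}\subset\mathbf P^2_{\mathbf Q_p}$ is smooth, of genus $3$. Put $K_0=\mathbf Q(a_I)$; then $D$ is the base change of the generic plane quartic along $K_0\subset\mathbf Q_p\subset\mathbf C_p$. Let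
$$A=\mathrm{Jac}(D),\qquad Y=A/\pm1,$$
both defined over $K_0$.

**Proposition 1.** There is a non-constant analytic homomorphism $\psi:\mathbf G_m^{an}\to A^{an}$ over $\mathbf C_p$, and its kernel meets every annulus $A_r$ in a finite set.

**Step 1: a semistable model.** The equation $F=0$ defines a closed subscheme of $\mathbf P^2_{\mathbf Z_p}$, proper over $\mathbf Z_p$, and flat because $F\not\equiv0$ mod $p$. Its special fibre is $xyz(x+y+z)=0$, four lines. Any three of the forms $x,y,z,x+y+z$ are linearly independent in every characteristic, so no three lines meet in a point. Hence the special fibre is a connected curve with $4$ rational components and $\binom42=6$ ordinary double points. So the model is a semistable curve over $\mathbf Z_p$; regularity of the total space is not needed.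

**Step 2: toric reduction.** By Bosch–Lütkebohmert–Raynaud, *Néron Models*, Thm 9.4/1, $\mathrm{Pic}^0$ of the model is a semiabelian scheme; its generic fibre is $A$. By loc. cit. Ex. 9.2/8 its special fibre is a torus of dimension $6-4+1=3$. The dimension can be seen by hand: a line bundle of degree $0$ on each of the four lines is trivial on each, so it is given by gluing data in $\mathbf G_m^6$ at the nodes, modulo rescaling on the four components; a common rescaling of all four does nothing, so we get $\mathbf G_m^6/(\mathbf G_m^4/\mathbf G_m)$, a torus of dimension $3$.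

**Step 3: uniformization.** By the uniformization theorem (Raynaud; Bosch–Lütkebohmert, *Stable reduction and uniformization of abelian varieties II*, Invent. Math. 78 (1984)), since the special fibre is a torus, there is over $\mathbf C_p$ a surjective analytic homomorphism $(\mathbf G_m^3)^{an}\to A^{an}$ with discrete kernel. For an elliptic curve this is the Tate curve of Section 3. Restrict it to the first factor $\mathbf G_m$. The kernel of the restriction is discrete, so it meets each $A_r$ in a finite set; in particular $\psi$ is non-constant. $\blacksquare$

## 5. Descent along $t=w+w^{-1}$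

**Proposition 2.** Let $\Psi=\pi\psi:\mathbf G_m^{an}\to Y^{an}$ and $\tau(w)=w+w^{-1}$. There is a non-constant analytic map $f:\mathbf A^{1,an}\to Y^{an}$ with $\Psi=f\circ\tau$.

Write $\iota(w)=w^{-1}$. As $\psi$ is a homomorphism, $\psi\iota=-\psi$, so $\Psi\iota=\Psi$. The equation $w^2-tw+1=0$ shows that $\tau:\mathbf G_m\to\mathbf A^1$ is surjective and that its fibres are the $\iota$-orbits. Set-theoretically $f$ therefore exists; we must show it is analytic, also at the branch points $t=\pm2$, and for $p=2$ as well.

**Step 1: functions on the annulus over functions on the disc.** Let $r>1$. If $|w|=\rho>1$ or $|w|=\rho^{-1}<1$ then $|\tau(w)|=\rho$, and if $|w|=1$ then $|\tau(w)|\le1$. So $\tau^{-1}(D_r)=A_r$. We claim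
$$\mathcal O(A_r)=\mathcal O(D_r)\oplus\mathcal O(D_r)\,w. \tag{3}$$

*Existence.* Define $U_{-1}=0$, $U_0=1$, $U_{j+1}=tU_j-U_{j-1}$; then $U_j\in\mathbf Z[t]$ has degree $j$ for $j\ge0$. We have $w^n=U_{n-1}(t)w-U_{n-2}(t)$ for $n\ge2$. Indeed $w^2=tw-1$ is the case $n=2$, and
$$w^{n+1}=U_{n-1}(tw-1)-U_{n-2}w=U_nw-U_{n-1}.$$
Also $w^n+w^{-n}=T_n(t)$ with $T_n\in\mathbf Z[t]$ of degree $n$ (from $T_0=2$, $T_1=t$, $T_{n+1}=tT_n-T_{n-1}$). As the coefficients are integers and $r>1$, on $D_r$ we have $|T_n|\le r^n$ and $|U_j|\le r^j$. Given $\sum a_nw^n\in\mathcal O(A_r)$, replace $w^{-n}$ by $T_n-w^n$ and then each $w^n$, $n\ge2$, by $U_{n-1}w-U_{n-2}$. Since $|a_n|r^{|n|}\to0$, the resulting coefficients of $1$ and of $w$ are convergent sums in $\mathcal O(D_r)$.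

*Uniqueness.* If $\alpha(t)+\beta(t)w=0$, apply $\iota$ and subtract: $\beta(t)(w-w^{-1})=0$. Since $\mathcal O(A_r)$ is a domain and $\tau$ is surjective, $\beta=0$, and then $\alpha=0$.

**Step 2: invariant functions descend.** Let $D'\subset D_r$ be an affinoid subdomain. By (3), $\mathcal O(A_r)$ is finite free over $\mathcal O(D_r)$, so base change gives $\mathcal O(\tau^{-1}D')=\mathcal O(D')\oplus\mathcal O(D')w$, with $\iota(w)=t-w$. If $\alpha+\beta w$ is $\iota$-invariant, then $\alpha+\beta w=\alpha+\beta t-\beta w$, so $\beta t-2\beta w=0$; comparing coefficients of $w$, $2\beta=0$, so $\beta=0$. Thus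
$$\mathcal O(\tau^{-1}D')^{\iota}=\mathcal O(D'). \tag{4}$$

**Step 3: gluing.** This step turns (4) into a map to $Y$. Cover $Y$ by finitely many affine opens $U_j$, each closed in some affine space. Let $Z_j=\Psi^{-1}(Y\setminus U_j)\cap A_r$. It is Zariski-closed and $\iota$-stable, hence finite or all of $A_r$. Put $P_j=\tau(Z_j)$, finite or all of $D_r$. Since $Z_j$ is $\iota$-stable, $\tau^{-1}(P_j)=Z_j$; since $\bigcap_jZ_j=\emptyset$, also $\bigcap_jP_j=\emptyset$. So the sets $D_r\setminus P_j$ form a Zariski-open, hence admissible, covering of $D_r$. Discard the empty ones. On $A_r\setminus Z_j$ the map $\Psi$ is given by analytic functions, the coordinates of $U_j$, and they are $\iota$-invariant. The affinoid subdomains $\{t\in D_r:|t-a|\ge\varepsilon\ \text{for all }a\in P_j\}$, $\varepsilon\in|\mathbf C_p^*|$ small, form an admissible covering of $D_r\setminus P_j$. By (4) the coordinate functions descend uniquely to each of them, so they descend to $D_r\setminus P_j$. They satisfy the equations of $U_j$, because $\tau^*$ is injective. The maps $D_r\setminus P_j\to U_j^{an}$ so obtained agree on overlaps, since $\tau$ is surjective,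 and are compatible when $r$ grows. Together they give $f:\mathbf A^{1,an}\to Y^{an}$ with $f\tau=\Psi$.

**Step 4: $f$ is not constant.** If it were, $\psi(\mathbf G_m)$ would lie in one fibre of $\pi$, a finite set. But the fibres of $\psi$ are cosets of its kernel, which meet each $A_r$ in finite sets, and $A_r$ is infinite. $\blacksquare$

**Homogeneous coordinates.** To match Definition 2 literally, let $Y\subset\mathbf P^N$ and choose $i$ with $f(\mathbf A^1)\not\subset\{x_i=0\}$. Near a point $a$ choose $k$ with $x_k(f(a))\ne0$; then $\phi_j:=(x_j/x_i)\circ f$ is the quotient of the analytic functions $(x_j/x_k)\circ f$ and $(x_i/x_k)\circ f$. Let $n_a$ be the order of vanishing of the latter at $a$. All $\phi_j$ have pole order $\le n_a$ at $a$, with equality for $j=k$. Only finitely many $a$ in each disc have $n_a>0$. Let $g$ be entire with zero divisor $\sum n_a[a]$. Then $f_j=g\phi_j$ are entire without common zero, and $f=[f_0:\cdots:f_N]$.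

## 6. The infinitesimal variation of plane quartics

We now begin Part 2. The coefficients of $F$ are algebraically independent, so any algebraic object on $A$ spreads out over (a cover of) the space of *all* smooth plane quartics. We can then differentiate in $15$ directions, and see whether the object can follow.

**Spreading out.** Let $S_0\subset\mathbf A^{15}_{\mathbf Q}$ be the open set of smooth plane quartics, with universal curve $\mathcal D$ and Jacobian $\mathcal A$. Then $K_0=\mathbf Q(S_0)$. Let $\overline{K_0}$ be the algebraic closure of $K_0$ in $\mathbf C_p$. A finite-type datum on $A_{\overline{K_0}}$ is defined over a finite extension of $K_0$, hence extends over some $S'$ with a dominant étale map $S'\to S_0$; we may shrink $S'$. Then we base change to $\mathbf C$ and replace $S'$ by a connected component, which is still étale and dominant over $S_{0,\mathbf C}$. For $s\in S'(\mathbf C)$ we have $T_sS'=T_sS_0$, the space $H^0(\mathbf P^2,\mathcal O(4))$ of all quartic forms.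

**Definition 6 (the maps $\theta_\xi$).** For a smooth projective family of curves $C_s$ over $S'$, the spaces $H^1=H^1(C_s,\mathbf C)$ form a local system; let $\nabla$ be its (Gauss–Manin) flat connection. Put $F^1=H^0(K_{C_s})\subset H^1$, a holomorphic subbundle with $H^1/F^1=H^1(\mathcal O_{C_s})$. For $\xi\in T_sS'$ let $\theta_\xi:F^1\to H^1/F^1$ send $\beta$ to $\nabla_\xi\tilde\beta$ mod $F^1$, where $\tilde\beta$ is a local section of $F^1$ extending $\beta$. Changing $\tilde\beta$ by a section $\sum g_k\gamma_k$ of $F^1$ with $g_k(s)=0$ changes $\nabla_\xi\tilde\beta$ at $s$ by $\sum\xi(g_k)\gamma_k\in F^1$, so $\theta_\xi$ is well defined.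

For example, let $E_\sigma=\mathbf C/(\mathbf Z+\sigma\mathbf Z)$, and let $a^*,b^*$ be the flat basis of $H^1$ dual to the cycles $1,\sigma$. Then $dz=a^*+\sigma b^*$ and $\nabla_{\partial_\sigma}dz=b^*\notin F^1$, so $\theta_{\partial_\sigma}\ne0$.

By Griffiths, $\theta_\xi:H^0(K)\to H^1(\mathcal O)$ is cup product with the Kodaira–Spencer class $\kappa_\xi\in H^1(T_C)$. We write $\langle\alpha,\beta\rangle=\int_{C_s}\alpha\wedge\beta$ for the cup product on $H^1$. It is flat, alternating and non-degenerate; $F^1$ is isotropic, so $\langle\ ,\ \rangle$ induces a pairing of $F^1$ with $H^1/F^1=H^1(\mathcal O)$, which is Serre duality up to a non-zero constant; and $i\langle\omega,\bar\omega\rangle>0$ for $0\ne\omega\in F^1$.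

For the family of Abelian varieties $\mathcal A$ we use $H^1(A_s)=H^1(D_s)$ and $H^0(\Omega_{A_s})=H^0(K_{D_s})$, via the Abel–Jacobi map $D_s\to A_s$. It depends on a base point only up to translation, and translations act trivially on cohomology, so this identification is canonical and compatible with $\nabla$ and $F^1$.

**Definition 7 (Hodge subsystem).** A Hodge subsystem of $H^1$ is a local subsystem $L\subset H^1$, stable under complex conjugation, with $L_s=(L_s\cap F^1)\oplus(L_s\cap\overline{F^1})$ for all $s$.

The two summands are conjugate, so $\dim(L\cap F^1)=\frac12\dim L$; thus $F^1\cap L$ is a holomorphic subbundle of $F^1$, and $\nabla$ preserves $L$. The kernel and the image of a pullback map on $H^1$ between families of curves or Abelian varieties are examples, since pullbacks are flat, real and respect types.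

**Lemma 1.** Let $L$ be a Hodge subsystem of $H^1$ of a family of curves, and $L^\perp$ its orthogonal for $\langle\ ,\ \rangle$. Then $\langle\ ,\ \rangle|_L$ is non-degenerate, $L^\perp$ is a Hodge subsystem, $H^1=L\oplus L^\perp$ and $F^1=(F^1\cap L)\oplus(F^1\cap L^\perp)$.

**Proof.** Let $v=a+\bar b\in L$ with $a,b\in L\cap F^1$, and suppose $v\perp L$. Since $\bar a\in L$ and $\langle\bar b,\bar a\rangle=0$, we get $0=\langle v,\bar a\rangle=\langle a,\bar a\rangle$, so $a=0$; pairing with $b$ gives $b=0$. So the form is non-degenerate on $L$, and $H^1=L\oplus L^\perp$. The subspace $L^\perp$ is flat and stable under conjugation. Let $v=v'+v''\in L^\perp$ with $v'\in F^1$, $v''\in\overline{F^1}$. For $l\in L\cap F^1$ we have $\langle v',l\rangle=0$, hence $\langle v'',l\rangle=\langle v,l\rangle=0$; for $l\in L\cap\overline{F^1}$ we have $\langle v'',l\rangle=0$, hence $\langle v',l\rangle=0$. So $v',v''\in L^\perp$. The last decomposition follows by taking $F^1$-components. $\blacksquare$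

**Lemma 2.** For the family of smooth plane quartics, the linear map $\xi\mapsto\theta_\xi$ on $T_sS_0$ has rank $6$.

**Proof.** Write $D=D_s$. The Kodaira–Spencer map is the composite $T_sS_0=H^0(\mathbf P^2,\mathcal O(4))\to H^0(N_D)=H^0(\mathcal O_D(4))\to H^1(T_D)$, up to sign. We show that this is onto, and that $H^1(T_D)\to\mathrm{Hom}(H^0(K_D),H^1(\mathcal O_D))$ is injective. As $\dim H^1(T_D)=3\cdot3-3=6$, this proves the lemma.

The first arrow is onto because $H^1(\mathbf P^2,\mathcal O)=0$. The cokernel of the second lies in $H^1(T_{\mathbf P^2}|_D)$. By the Euler sequence $0\to\mathcal O_D\to\mathcal O_D(1)^3\to T_{\mathbf P^2}|_D\to0$, this is the cokernel of $H^1(\mathcal O_D)\to H^1(\mathcal O_D(1))^3$. As $K_D=\mathcal O_D(1)$, the Serre dual of that map is $H^0(\mathcal O_D)^3\to H^0(\mathcal O_D(1))$, $(c_i)\mapsto\sum c_ix_i$. It is injective, since $D$ lies on no line, and both sides have dimension $3$. So it is an isomorphism, and the cokernel is $0$.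

The dual of $H^1(T_D)\to\mathrm{Hom}(H^0(K_D),H^1(\mathcal O_D))$ is multiplication $H^0(K_D)^{\otimes2}\to H^0(2K_D)=H^0(\mathcal O_D(2))$. Its image consists of the restrictions of all quadratic forms. They form a space of dimension $6$ that restricts injectively, because no conic contains $D$; and $\dim H^0(2K_D)=6$. So multiplication is onto. $\blacksquare$

**Lemma 3.** Let $E'$ be a flat non-degenerate alternating form on the local system $H^1(A_s)$ over $S'$ for which $F^1$ is isotropic. For $\alpha,\beta\in F^1$ put $q_\xi(\alpha,\beta)=E'(\alpha,\nabla_\xi\tilde\beta)$, with $\tilde\beta$ a section of $F^1$ extending $\beta$. Then $q_\xi$ is a well-defined symmetric form, and as $\xi$ runs through $T_sS'$, $q_\xi$ takes all values in $\mathrm{Sym}^2(F^1)^*$.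

**Proof.** As $F^1$ is isotropic, $q_\xi(\alpha,\beta)$ depends only on $\theta_\xi(\beta)$, so it is well defined. Differentiating $E'(\tilde\alpha,\tilde\beta)=0$ gives $E'(\nabla_\xi\tilde\alpha,\beta)+E'(\alpha,\nabla_\xi\tilde\beta)=0$, so $q_\xi(\alpha,\beta)=E'(\beta,\nabla_\xi\tilde\alpha)=q_\xi(\beta,\alpha)$. Since $\dim F^1=3$ and $\dim H^1=6$, $F^1$ is Lagrangian, and $E'$ identifies $H^1/F^1$ with $(F^1)^*$. Thus $\xi\mapsto q_\xi$ has the same rank as $\xi\mapsto\theta_\xi$, which is $6$ by Lemma 2; and $\dim\mathrm{Sym}^2(F^1)^*=6$. $\blacksquare$

**Proposition 3.** $A_{\overline{K_0}}$ and $A_{\mathbf C_p}$ are simple Abelian varieties.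

**Proof.** *Over $\overline{K_0}$.* A proper non-zero Abelian subvariety spreads out to an Abelian subscheme $\mathcal A_1\subset\mathcal A_{S'}$. Restriction $H^1(A_s)\to H^1(A_{1,s})$ is onto, so $L=\ker$ is a Hodge subsystem of $H^1(A_s)=H^1(D_s)$, non-zero and proper. Take $E'=\langle\ ,\ \rangle$ on $H^1(D_s)$. By Lemma 1, $F^1=(F^1\cap L)\oplus(F^1\cap L^\perp)$, and both summands are non-zero, having half the dimensions of $L$ and $L^\perp$. For $\beta\in F^1\cap L$ choose $\tilde\beta$ in $F^1\cap L$; then $\nabla_\xi\tilde\beta\in L$, so $q_\xi(F^1\cap L^\perp,F^1\cap L)=0$ for all $\xi$. This contradicts Lemma 3.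

*Over $\mathbf C_p$.* Let $B\subset A_{\mathbf C_p}$ be an Abelian subvariety. Its torsion points are Zariski dense in $B$, and they are torsion points of $A$, hence defined over $\overline{K_0}$. So $B$ is the base change of the Zariski closure in $A_{\overline{K_0}}$ of this group of points. That closure is an Abelian subvariety, so it is $0$ or $A_{\overline{K_0}}$. $\blacksquare$

## 7. Binary forms exclude rational curves on $A/\pm1$

**Proposition 4.** $Y=A/\pm1$ over $\mathbf C_p$ contains no rational curve.

**Step 1: from a rational curve to a double cover of $\mathbf P^1$.** Suppose $Y_{\mathbf C_p}$ contains a rational curve. Morphisms $\mathbf P^1\to Y$ of a given degree are parametrized by a scheme of finite type over $K_0$. One of these schemes, of positive degree, is non-empty, so it has a point over $\overline{K_0}$: there is a non-constant $g:\mathbf P^1\to Y$ over $\overline{K_0}$. Its image is not contained in the finite set of branch points, so $\mathbf P^1\times_YA\to\mathbf P^1$ is finite and generically étale of degree $2$. Let $C$ be the normalization of a component dominating $\mathbf P^1$, and $\varphi:C\to A$ the induced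 map; it is non-constant because $\pi\varphi$ is $g$ composed with $C\to\mathbf P^1$. If $C\to\mathbf P^1$ had degree $1$, $\varphi$ would be a non-constant map $\mathbf P^1\to A$, which is impossible. So $C$ is a double cover of $\mathbf P^1$; let $h$ be its genus.

The image of $\mathrm{Jac}(C)\to A$ is a non-zero Abelian subvariety, so by Proposition 3 the map is surjective, and $h\ge3$. For $n\ge h$ the map $C^{2n}\to\mathrm{Jac}(C)$, $(x_i,y_i)\mapsto\sum(x_i-y_i)$, is onto, hence so is
$$C^{2n}\to A,\qquad(x_i,y_i)\mapsto\sum_{i=1}^n(\varphi(x_i)-\varphi(y_i)). \tag{5}$$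

**Step 2: spread out and split the cohomology.** Spread everything out over $S'$: a smooth family $\mathcal C\to S'$ of genus $h$ double covers of $\mathbf P^1$ and a morphism $\varphi:\mathcal C\to\mathcal A_{S'}$. The relative version of (5) is proper and its image contains the generic fibre of $\mathcal A_{S'}$, so it is surjective on all fibres. Pass to $\mathbf C$ and fix $s\in S'(\mathbf C)$; write $C,A$ for the fibres.

We show that $\varphi^*:H^1(A,\mathbf C)\to H^1(C,\mathbf C)$ is injective. It respects types and conjugation, so it is enough to treat $\alpha\in H^0(\Omega_A)$. Invariant $1$-forms satisfy $(\text{addition})^*\alpha=\mathrm{pr}_1^*\alpha+\mathrm{pr}_2^*\alpha$ and $[-1]^*\alpha=-\alpha$, so the pullback of $\alpha$ under (5) is a signed sum of pullbacks of $\varphi^*\alpha$. If $\varphi^*\alpha=0$ this is zero. But a surjective morphism in characteristic $0$ is submersive at some point, so $\alpha$ vanishes on a non-empty open set, and $\alpha=0$.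

Let $L=\varphi^*H^1(A)$, a Hodge subsystem of $H^1(C)$. By Lemma 1,
$$H^0(C,K_C)=W\oplus W',\qquad W=\varphi^*H^0(\Omega_A),\quad W'=F^1\cap L^\perp,\qquad\dim W=3,\ \dim W'=h-3. \tag{6}$$

**Step 3: what the deformation says about products.** For $\omega,\omega'\in H^0(K_C)$ the number $\langle\omega,\nabla_\xi\tilde\omega'\rangle$ depends only on $\nabla_\xi\tilde\omega'$ mod $F^1$, which is $\kappa_\xi\cup\omega'$ by Griffiths, where $\kappa_\xi\in H^1(T_C)$ is now the class of the family $\mathcal C$. So, up to a fixed non-zero constant, it is the trace of $\kappa_\xi\cup\omega\omega'\in H^1(K_C)$. Hence there is a linear functional $\ell_\xi$ on $H^0(2K_C)$ with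
$$\langle\omega,\nabla_\xi\tilde\omega'\rangle=\ell_\xi(\omega\omega'). \tag{7}$$
Write $W\cdot W'$ for the span of the products $\omega\omega'$, and similarly $W\cdot W$.

If $\omega\in W'$ and $\omega'\in W$, choose $\tilde\omega'$ in $F^1\cap L$; then $\nabla_\xi\tilde\omega'\in L$ and $\omega\in L^\perp$, so $\ell_\xi(\omega\omega')=0$. Thus $\ell_\xi$ vanishes on $W\cdot W'$.

On $W$ we have $\ell_\xi(\varphi^*\alpha\,\varphi^*\beta)=\langle\varphi^*\alpha,\varphi^*\nabla_\xi\tilde\beta\rangle=q_\xi(\alpha,\beta)$ for the form $E'(x,y)=\langle\varphi^*x,\varphi^*y\rangle$ on $H^1(A)$. This form is flat and alternating, $F^1$ is isotropic for it, and it is non-degenerate because $\varphi^*$ is injective and $\langle\ ,\ \rangle|_L$ is non-degenerate. So Lemma 3 applies to it.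

Now let $\Theta\in\mathrm{Sym}^2W$ have image in $W\cdot W'\subset H^0(2K_C)$ under multiplication. Then $q_\xi(\Theta)=\ell_\xi(\text{image of }\Theta)=0$ for all $\xi$. As $q_\xi$ runs through the whole dual of $\mathrm{Sym}^2W$, $\Theta=0$. Taking images equal to $0$ first, we get that $\mathrm{Sym}^2W\to W\cdot W$ is injective; altogether
$$\dim W\cdot W=6,\qquad(W\cdot W)\cap(W\cdot W')=0. \tag{8}$$

**Step 4: translation to binary forms.** If $C$ is $y^2=P(x)$, then $H^0(K_C)$ consists of the $R(x)\,dx/y$ with $\deg R\le h-1$, and products are $R_1R_2(dx/y)^2$. So we may regard $H^0(K_C)$ as the space $V_{h-1}$ of binary forms of degree $h-1$, and products as products of forms in $V_{2h-2}\subset H^0(2K_C)$. Here $\dim V_j=j+1$.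

**Step 5: small genus, and where the simplest count stops.** If $h=3$, then $W=V_2$ and $W\cdot W\subset V_4$ has dimension at most $5$, contradicting (8). This uses only the first half of (8). For $h\ge4$ the first half gives only $6\le\dim V_{2h-2}=2h-1$, which is no contradiction: this is the point where the count with $W$ alone stops. What gets past it is $W'$. For $h=4$, $W'$ is spanned by one form $w'\ne0$, so $\dim W\cdot W'=\dim w'W=3$, and (8) would put a space of dimension $6+3=9$ into $V_6$, of dimension $7$. In general we need a lower bound for $\dim W\cdot W'$; the difficulty is that the forms in $W$ may have a common factor. It makes $W\cdot W'$ smaller, but it makes the ambient space smaller too.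

**Step 6: the count in general.** Let $q_0$, of degree $e$, be the greatest common divisor of $W$, and write $W=q_0W_0$ with $W_0\subset V_{h-1-e}$ without common zero. Choose $w_1\in W_0$ non-zero, and $w_2\in W_0$ not vanishing at any of the finitely many zeros of $w_1$. Then $w_1,w_2$ are coprime. Both $W\cdot W$ and $W\cdot W'$ lie in $q_0V_{2h-2-e}$, of dimension $2h-1-e$. Moreover $W\cdot W'\supset q_0(w_1W'+w_2W')$, so
$$\dim W\cdot W'\ge2(h-3)-\delta,\qquad\delta=\dim\{(a,b)\in W'\times W':w_1a+w_2b=0\}.$$
By coprimality such a pair is $a=w_2c$, $b=-w_1c$ with $c$ of degree $(h-1)-(h-1-e)=e$, so $c\in V_e$ and $w_1c,w_2c\in W'$. The space of these $c$ does not contain $q_0$: indeed $0\ne q_0w_1\in W$ and $W\cap W'=0$. Hence it is a proper subspace of $V_e$, and $\delta\le e$. By (8),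
$$2h-1-e\ \ge\ \dim W\cdot W+\dim W\cdot W'\ \ge\ 6+2(h-3)-e=2h-e,$$
a contradiction. $\blacksquare$

## 8. Hypersurfaces through $Y$ whose rational curves lie in $Y$: proof of Theorem B

It remains to put $Y$ into something smooth. Recall that $\mathcal I_Y(m)$ is globally generated if the forms of degree $m$ vanishing on $Y$ generate its ideal sheaf; for $Y$ a point, $m=1$ works. The hypothesis $\dim Y_e+e<N$ is there for smoothness: for instance, if $\dim T_yY=N$ at some $y$, then every hypersurface containing $Y$ is singular at $y$.

A sensible first idea is to take a very general hypersurface of large degree containing $Y$. If each of them contained a rational curve $h:\mathbf P^1\to X$, the curves would move with $X$ in all directions of the family, which makes the normal sheaf $N_h$ nearly positive; but its degree is very negative when $d$ is large. The point to check is that hypersurfaces *containing $Y$* still move enough. Along $Y$ they do not move at all, so we can hope for this only at points outside $Y$, and this is why the theorem leaves the curves inside $Y$ alone. The exact statement is Lemma 4 below, with a twist by $m$, the degree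 of the equations of $Y$.

**Notation.** Let $Q_1,\dots,Q_r$ be a basis of $H^0(\mathcal I_Y(m))$, $a=d-m\ge1$, $S=H^0(\mathbf P^N,\mathcal O(a))^r$. For $B=(B_j)\in S$ put
$$F_B=\sum_jQ_jB_j,\qquad X_B=\{F_B=0\}\supset Y,\qquad\mathcal X=\{(x,B):F_B(x)=0\}\subset\mathbf P^N\times S.$$

**Step 1: $X_B$ is smooth for general $B$.** The linear system $\{F_B\}$ has base locus exactly $Y$: outside $Y$ some $Q_i$ is non-zero, and $B_i$ is arbitrary. By Bertini in characteristic $0$, $X_B$ is smooth outside $Y$ for general $B$. At $y\in Y$ all $Q_j$ vanish, so $dF_B(y)=\sum_jB_j(y)\,dQ_j(y)$. Since the $Q_j$ generate $\mathcal I_Y(m)$, the $dQ_j(y)$ span the annihilator of $T_yY$ in the (twisted) cotangent space $T_y^*\mathbf P^N$, of dimension $N-e$ if $y\in Y_e$. As $B\mapsto(B_j(y))_j$ is onto $k^r$, the set of $B$ with $dF_B(y)=0$ is a linear subspace of codimension $N-e$. Letting $y$ vary in $Y_e$, the bad $B$ fill a set of dimension at most $\dim Y_e+\dim S-(N-e)<\dim S$. There are finitely many $e$, so for general $B$, $X_B$ is smooth along $Y$ too. As $Y\ne\mathbf P^N$ (otherwise $Y_N=Y$ violates the hypothesis), $F_B\ne0$ for general $B$. Let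 $S^\circ\subset S$ be a non-empty open set over which $F_B\ne0$ and $X_B$ is smooth, and $\mathcal X^\circ=\mathcal X|_{S^\circ}$, smooth over $S^\circ$.

**Step 2: the tangent bundle of the total space.** For $B\in S^\circ$ and $X=X_B$,
$$T_{\mathcal X}|_X=\ker\Big(T_{\mathbf P^N}|_X\oplus(S\otimes\mathcal O_X)\to\mathcal O_X(d)\Big),\qquad(v,C)\mapsto\sum_iv_i\,\partial_iF_B(x)+\sum_jQ_j(x)C_j(x). \tag{9}$$
Here $v$ is represented through the Euler surjection $\mathcal O(1)^{N+1}\to T_{\mathbf P^N}$; this is well defined because for the Euler field $v=x$ we get $\sum x_i\partial_iF_B=d\cdot F_B=0$ on $X$.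

**Lemma 4.** For $B\in S^\circ$ the global sections of $T_{\mathcal X}|_X\otimes\mathcal O(m)$ span the fibre at every $x\in X\setminus Y$.

**Proof.** A section of $(T_{\mathbf P^N}\oplus S\otimes\mathcal O)(m)$ on $X$ is defined by forms $v_i(x)$ of degree $m+1$ and by $C_j(y;x)$ bihomogeneous of degree $a$ in $y$ (the variable of forms in $S$) and $m$ in $x$. By (9) it lies in $T_{\mathcal X}(m)$ if
$$\sum_iv_i\,\partial_iF_B+\sum_jQ_j(x)C_j(x;x)=0\quad\text{on }X. \tag{10}$$
Three types of solutions suffice.

- (I) $v=0$; for one $j$, $C_j=l(x)(x_\kappa y_\lambda-x_\lambda y_\kappa)D(y)$ with $\deg l=m-1$, $\deg D=a-1$; the other $C$'s are zero. Here $C_j(x;x)=0$.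
- (II) $v=0$; for a pair $i\ne j$, $C_i=Q_j(x)D(y)$ and $C_j=-Q_i(x)D(y)$ with $\deg D=a$; the other $C$'s are zero. In (10) the two terms cancel.
- (III) $v=Q_i(x)l(x)u$ with $u\in k^{N+1}$ constant and $l$ linear; $C_i$ of bidegree $(a,m)$ with $C_i(x;x)=-l(x)\sum_\kappa u_\kappa\partial_\kappa F_B(x)$; the other $C$'s are zero. Such a $C_i$ exists, because the right side is a form of degree $1+(d-1)=a+m$, and every monomial of degree $a+m$ is a product of monomials of degrees $a$ and $m$. In (10) both terms are $\pm Q_i\,l\sum u_\kappa\partial_\kappa F_B$.

Let $x\in X\setminus Y$ and fix $i$ with $Q_i(x)\ne0$. Sections (III) for this $i$, with $l(x)\ne0$ and all $u$, project onto $T_x\mathbf P^N$. It remains to get the vertical vectors: the $(0,C)$ with $\sum_jQ_j(x)C_j(x)=0$. The forms $x_\kappa y_\lambda-x_\lambda y_\kappa$ span the linear forms in $y$ vanishing at $x$, and these times forms $D$ of degree $a-1$ span the forms of degree $a$ vanishing at $x$; so sections (I) with $l(x)\ne0$ give all $C$ with every $C_j(x)=0$. Modulo these, only the vector of values $(C_j(x))_j$ matters, and it must lie in the hyperplane $\{\sum Q_j(x)c_j=0\}$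 of $k^r$. Sections (II) with this $i$, with $D(x)\ne0$ and $j\ne i$, give the $r-1$ vectors $D(x)(Q_j(x)\epsilon_i-Q_i(x)\epsilon_j)$, where $\epsilon_1,\dots,\epsilon_r$ is the standard basis. They lie in the hyperplane and are independent because $Q_i(x)\ne0$, so they span it. $\blacksquare$

**Step 3: parameter spaces of rational curves.** For $e\ge1$ let $H_e$ be the scheme of pairs $(B,h)$ with $B\in S^\circ$ and $h:\mathbf P^1\to X_B$ such that $\deg h^*\mathcal O(1)=e$ and $h(\mathbf P^1)\not\subset Y$. It is of finite type over $S^\circ$. If no $H_e$ dominates $S^\circ$, then the closures of the images of the $H_e$ are countably many proper closed subsets of $S^\circ$. As $k$ is uncountable, some $B\in S^\circ(k)$ avoids them all, and then every rational curve in $X_B$ lies in $Y$, as required. So suppose some $H_e$ dominates $S^\circ$; we derive a contradiction.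

**Step 4: a curve moving with $X$.** The aim is a family of curves over an étale cover of $S^\circ$. Take a closed point of the generic fibre of a component of $H_e$ dominating $S^\circ$, and its closure in $H_e$ with reduced structure. It is generically finite over $S^\circ$, and in characteristic $0$, after shrinking, we get a non-empty smooth $S'$ with an étale map $S'\to S^\circ$ and an $S'$-morphism
$$\Phi:\mathbf P^1\times S'\to\mathcal X'=\mathcal X^\circ\times_{S^\circ}S'$$
whose fibres $h_s$ have degree $e$ and image not in $Y$. Fix $s\mapsto B$, and write $h=h_s$, $X=X_B$. As $S'\to S^\circ$ is étale, $T_{\mathcal X'}|_X=T_{\mathcal X}|_X$. Let $N_h=h^*T_X/T_{\mathbf P^1}$; the map $T_{\mathbf P^1}\to h^*T_X$ is injective because $h$ is non-constant and the characteristic is $0$. The map $d\Phi$ sends the first of the following exact sequences to the second, and is the identity on the last terms: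
$$0\to T_{\mathbf P^1}\to T_{\mathbf P^1}\oplus(T_sS'\otimes\mathcal O)\to T_sS'\otimes\mathcal O\to0,$$
$$0\to h^*T_X\to h^*(T_{\mathcal X}|_X)\to T_sS'\otimes\mathcal O\to0.$$
By the snake lemma $\mathrm{coker}(d\Phi)\cong N_h$, so there is a surjection
$$h^*(T_{\mathcal X}|_X)\twoheadrightarrow N_h. \tag{11}$$

**Step 5: the degree of $N_h$.** The rank of $N_h$ is $(N-1)-1=N-2\ge1$. Since $\deg h^*T_X=(N+1-d)e$, we have $\deg N_h=(N+1-d)e-2$. A general point of $\mathbf P^1$ is mapped outside $Y$. So by Lemma 4 and (11), $N_h\otimes h^*\mathcal O(m)$ is generated at a general point by global sections. Choose $N-2$ of them, independent at that point. Their wedge product is a non-zero section of the line bundle $\det\big((N_h/\mathrm{tors})\otimes h^*\mathcal O(m)\big)$, whose degree is therefore $\ge0$. Since $\deg(N_h/\mathrm{tors})\le\deg N_h$,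
$$0\le\deg(N_h/\mathrm{tors})+m(N-2)e\le\deg N_h+m(N-2)e=\big(N+1+m(N-2)-d\big)e-2\le-2,$$
where the last inequality is the hypothesis $d\ge N+1+m(N-2)$. This contradiction proves Theorem B. $\blacksquare$

## 9. A smooth hypersurface in $\mathbf P^7$ containing $A/\pm1$: proof of Theorem A

Let $Y=A/\pm1$ over $\mathbf C_p$ with $A$ from Section 4: an integral threefold, smooth except at $64$ points, where $\dim T_yY=6$ by (1).

**Step 1: $Y$ embeds in $\mathbf P^7$.** Embed $Y$ in some $\mathbf P^M$ with $M\ge8$, and project from a general linear subspace of dimension $M-8$; the target is $\mathbf P^7$. Such a subspace misses any given closed set of dimension $\le7$. The closure of the union of the secant lines of $Y$ has dimension at most $3+3+1=7$. The closure of the union of the embedded Zariski tangent spaces has dimension at most $6$: at most $3+3$ from the smooth points, and $64$ copies of $\mathbf P^6$ from the others. Missing both, the projection $Y\to\mathbf P^7$ is proper and injective on points and on Zariski tangent spaces, so it is a closed embedding.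

**Step 2: Theorem B applies.** With $N=7$ we have $\dim Y_3+3=6<7$ and $\dim Y_6+6=0+6<7$; the other $Y_e$ are empty. Choose $m\ge1$ with $\mathcal I_Y(m)$ globally generated (Serre), and $d\ge8+5m$; this is the bound $N+1+m(N-2)$, and it gives $d>m$ and $d>8$. The field $\mathbf C_p$ is uncountable, algebraically closed, of characteristic $0$. Theorem B gives a smooth hypersurface $X\subset\mathbf P^7$ of degree $d$ containing $Y$, all of whose rational curves lie in $Y$. By Proposition 4 there are none, so every rational map $\mathbf P^1\dashrightarrow X$ is constant. The canonical bundle $K_X=\mathcal O_X(d-8)$ is ample.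

**Step 3: the analytic map.** By Proposition 2, $\mathbf C_p\xrightarrow{\,f\,}Y\subset X$ is a non-constant $p$-adic analytic map.

**Step 4: the Zariski closure of its image is $Y$.** Since $\tau$ is surjective, $f(\mathbf C_p)=\pi(\psi(\mathbf G_m))$. The group $\psi(\mathbf G_m)$ is infinite, as its fibres are cosets of a kernel that meets each $A_r$ in a finite set. Its Zariski closure in $A$ is an algebraic subgroup of positive dimension, whose identity component is a non-zero Abelian subvariety; by Proposition 3 it is $A$. So the closure of $f(\mathbf C_p)$ is $\pi(A)=Y$, a threefold. This proves Theorem A for $n=6$.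

**Step 5: $n>6$.** Take $X\times E^{n-6}$ with $E$ an elliptic curve, and the map $(f,\text{const})$. A morphism $\mathbf P^1\to X\times E^{n-6}$ is constant, because each of its projections is. $\blacksquare$

So Conjecture 4.1 fails in every dimension $\ge6$, for every $p$. In dimension $1$ it holds, as we saw in Section 3; dimensions $2$ to $5$ are not settled by this argument.
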